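\numberwithin{equation}{section}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Two congruences modulo $p^2$ for sums of $\binom{2k}{k}G_k$\\ and complex multiplication by $\mathbb Z[\frac{1+\sqrt{-7}}2]$}


\begin{abstract}
Let $G_n=\sum_{k=0}^n\binom nk(-1)^k\binom{2k}k^2 16^{n-k}$. For every prime $p\neq 2,3,7$ we evaluate the sums $\sum_{k=0}^{p-1}\binom{2k}kG_k/(m^k(2k-1))$ modulo $p^2$ for $m=63$ and $m=-4032$, which proves Conjecture 7.8 of \cite{CCF}. If $p=x^2+7y^2$, the values are combinations of $y^2$ and $p$; otherwise they are combinations of $\sum_{k=0}^{p-1}\binom{2k}k^3/(k+1)$ and $p$. Modulo $p^2$, both sums are quadratic forms in the value and the derivative of one truncated hypergeometric polynomial at one point. The entries of these forms are found from four relations: a Wronskian identity, a telescoping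 identity for $\sum(21k+8)\binom{2k}k^3$, a trace formula modulo $p^2$ coming from the Gross--Koblitz formula, and a lift of Frobenius on an elliptic curve with complex multiplication by $\mathbb Z[\frac{1+\sqrt{-7}}2]$.
\end{abstract}

\section{Introduction}

Let
\[
G_n=\sum_{k=0}^n \binom{n}{k}(-1)^k\binom{2k}{k}^2 16^{n-k}\qquad(n\ge 0),\qquad b_n=\binom{2n}nG_n ,
\]
so that $G_0,\dots,G_4=1,12,164,2352,34596$. For a prime $p\ne 2,3,7$ put
\[
\Lambda_1=\sum_{k=0}^{p-1}\frac{b_k}{63^k(2k-1)},\qquad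
\Lambda_2=\sum_{k=0}^{p-1}\frac{b_k}{(-4032)^k(2k-1)},\qquad
C=\sum_{k=0}^{p-1}\frac{1}{k+1}\binom{2k}k^3 .
\]
All three are $p$-integral: if $2k-1=p$ then $p\mid\binom{2k}k$, and $p\mid\binom{2p-2}{p-1}$. Since $4032=64\cdot 63$ and $63=3^2\cdot 7$, the exclusion of $2,3,7$ says exactly that $63$ and $4032$ are invertible modulo $p$.

Recall that a prime $p\neq2,7$ is a square modulo $7$, that is $p\equiv1,2,4\pmod 7$, if and only if $p=x^2+7y^2$ with integers $x,y$, and then $x^2$ and $y^2$ are determined by $p$. We call such $p$ \emph{split} and the primes $p\equiv3,5,6\pmod 7$ \emph{inert}.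

\begin{theorem}\label{thm:main}
Let $p\neq 2,3,7$ be a prime. If $p=x^2+7y^2$ is split, then
\[
\Lambda_1\equiv\frac47y^2+\frac{26}{1323}p,\qquad
\Lambda_2\equiv\frac{1408}{63}y^2-\frac{2368}{1323}p\pmod{p^2}.
\]
If $p$ is inert, then
\[
\Lambda_1\equiv\frac{32}{63}C+\frac{688}{1323}p,\qquad
\Lambda_2\equiv\frac{32}{63}C+\frac{1024}{1323}p\pmod{p^2}.
\]
\end{theorem}

This is Conjecture 7.8 of \cite{CCF}. The same computation gives the following companions.

\begin{theorem}\label{thm:more}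
Let $p\ne2,3,7$ be a prime. Modulo $p^2$,
\[
\sum_{n=0}^{p-1}\frac{b_n}{63^n}\equiv\sum_{n=0}^{p-1}\frac{b_n}{(-4032)^n}\equiv\begin{cases}4x^2-2p& p=x^2+7y^2\text{ split},\\0&p\text{ inert},\end{cases}
\]
\[
\sum_{n=0}^{p-1}\frac{(n+8)b_n}{63^n}\equiv8p\Big(\frac p7\Big),\qquad
\sum_{n=0}^{p-1}\frac{(8n+1)b_n}{(-4032)^n}\equiv p\Big(\frac p7\Big).
\]
If $p$ is split, then $C\equiv2p-44y^2\pmod{p^2}$. If $p$ is inert, then $\Lambda_2-\Lambda_1\equiv\frac{16}{63}p\pmod{p^2}$, and $\Lambda_1,\Lambda_2,C$ are $p$-adic units.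
\end{theorem}

\paragraph{Why these sums.} The numbers $b_n$ are the coefficients of a square:
\[
\sum_n b_nz^n=h(64z)^2,\qquad h(u)={}_2F_1\big(\tfrac14,\tfrac34;1;u\big)
\]
(Proposition~\ref{prop:gen}). If $z(1-64z)$ is a $p$-adic unit, the truncation of $h(64z)$ is congruent modulo $p$ to the trace of Frobenius $a(z)$ of the elliptic curve
\[
\mathcal E_z:\ Y^2=X(X^2+X+16z)
\]
over $\mathbb F_p$ (Section~\ref{sec:modp}), and $\sum_{n<p}b_nz^n\equiv a(z)^2\pmod p$. The two points $z=\frac1{63}$ and $z=-\frac1{4032}$ are special in two ways. First, the curve with equation $\mathcal E_{1/63}$ over $\mathbb Q$ has complex multiplication by $\mathbb Z[\frac{1+\sqrt{-7}}2]$, and $\mathcal E_{-1/4032}$ is isogenous to a quadratic twist of it; so in both points $a(z)^2$ is $4x^2$ or $0$. Second, the two values of $u=64z$, namely $\frac{64}{63}$ and $-\frac1{63}$, add up to $1$; they are exchanged by the symmetry $u\mapsto1-u$ of the hypergeometric equation.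 This is why the two sums behave alike.

Dividing the $n$th term by $2n-1$ is an integration. It turns $h^2$ into a quadratic form in $h$ and its derivative, so that modulo $p^2$ both $\Lambda_i$ become combinations of
\[
H^2,\quad H\Theta,\quad\Theta^2,
\]
where $H$ and $\Theta$ are the values at $u=\frac{64}{63}$ of the truncated series and of its image under $u\frac d{du}$. If $p$ is split, it will turn out that $\Theta\equiv-4H\pmod p$, so one number $H^2\equiv4x^2\equiv-28y^2$ governs everything modulo $p$, and one guesses an answer of the form (constant)$\cdot y^2+$(constant)$\cdot p$ modulo $p^2$. If $p$ is inert, then $H\equiv0\pmod p$ and only $\Theta^2$ survives modulo $p$. It is a new quantity, and $C$ is a sum that contains the same quantity.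

\paragraph{How the proof goes.} Sections~\ref{sec:H}--\ref{sec:cubes} express the $\Lambda_i$, the sums $\sum k^j\binom{2k}k^3$ and $C$ through hypergeometric polynomials. Section~\ref{sec:modp} carries the argument out modulo $p$, where it is short, and illustrates it by hand for $p=11$ and $p=5$. Modulo $p^2$ the difficulty is that three polynomials which agree modulo $p$ no longer agree: the truncation $H$ of $h$, the polynomial $K$ coming from the Legendre polynomial $P_{(p-1)/2}$, and the polynomial that computes traces of Frobenius. Section~\ref{sec:first} compares their first-order differences, Section~\ref{sec:trace} proves the trace formula modulo $p^2$, and Section~\ref{sec:cm} brings in complex multiplication. Sections~\ref{sec:proof} and \ref{sec:more} contain the final computations.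

\section{The generating function and the polynomial $H$}\label{sec:H}

\subsection{Conventions}
Throughout, $p\ge5$ is a prime, $p\ne7$, $N=\frac{p-1}2$, and $\theta=u\frac d{du}$. Congruences take place in $\mathbb Z_p$; congruences of polynomials are coefficientwise. For a unit $c\in\mathbb Z_{(p)}$ let
\[
q(c)=\frac{c^{p-1}-1}p ,\qquad q_2=q(2),
\]
so that $q(cc')\equiv q(c)+q(c')\pmod p$. With $\mathcal H_n=\sum_{1\le i\le n}\frac1i$ we have
\begin{equation}\label{eq:harm}
\mathcal H_{p-1}\equiv0,\qquad \mathcal H_N\equiv-2q_2\pmod p .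
\end{equation}
The first follows by pairing $i$ with $p-i$. For the second, $\binom pj=\frac pj\binom{p-1}{j-1}\equiv\frac pj(-1)^{j-1}\pmod{p^2}$ for $0<j<p$, so expanding $2^p=\sum_j\binom pj$ gives $2q_2\equiv\sum_{j=1}^{p-1}\frac{(-1)^{j-1}}j=\mathcal H_{p-1}-\mathcal H_N$. We fix the constants
\[
u_1=\tfrac{64}{63},\qquad u_2=1-u_1=-\tfrac1{63},\qquad z_1=\tfrac{u_1}{64}=\tfrac1{63},\qquad z_2=\tfrac{u_2}{64}=-\tfrac1{4032}.
\]
They are all units at $p$, and $u_1/u_2=-64$.

\subsection{The generating function}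
Put $d_k=\binom{2k}k^3$ and
\[
a_k=\frac{(1/4)_k(3/4)_k}{k!^2}=\frac{1\cdot3\cdot5\cdots(4k-1)}{16^k\,k!^2},\qquad h(u)=\sum_{k\ge0}a_ku^k .
\]

\begin{proposition}\label{prop:gen}
As formal power series, $\sum_{n\ge0} b_nz^n=h(64z)^2$.
\end{proposition}
\begin{proof}
Applying $\frac{v^k}{k!}\frac{d^k}{dv^k}$ to $(1-4v)^{-1/2}=\sum_n\binom{2n}nv^n$ gives $\sum_n\binom{2n}n\binom nkv^n=\binom{2k}kv^k(1-4v)^{-k-1/2}$. With $v=16z$ and the definition of $G_n$,
\[
\sum_nb_nz^n=(1-64z)^{-1/2}\sum_kd_kt^k,\qquad t=\frac{-z}{1-64z}.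
\]
Here $\sum_kd_kt^k={}_3F_2(\frac12,\frac12,\frac12;1,1;64t)$. Clausen's formula
\begin{equation}\label{eq:clausen}
{}_2F_1(a,b;a+b+\tfrac12;v)^2={}_3F_2(2a,2b,a+b;2a+2b,a+b+\tfrac12;v)
\end{equation}
with $a=b=\frac14$, followed by Pfaff's transformation ${}_2F_1(\frac14,\frac14;1;v)=(1-v)^{-1/4}{}_2F_1(\frac14,\frac34;1;\frac v{v-1})$, shows for $v=64t$ that $\sum_kd_kt^k=(1-v)^{-1/2}h(\frac v{v-1})^2$. With $u=64z$ we have $v=-\frac u{1-u}$, $1-v=\frac1{1-u}$ and $\frac v{v-1}=u$, so the powers of $1-u$ cancel.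
\end{proof}

\subsection{The truncation $H$ and its symmetry}
Let $H(u)=\sum_{k=0}^{p-1}a_ku^k$. The only odd multiples of $p$ below $4p$ are $p$ and $3p$; hence, for $0\le k\le p-1$,
\begin{equation}\label{eq:val}
v_p(a_k)=0,\ 1,\ 2\quad\text{according as}\quad k<\tfrac p4,\quad \tfrac p4<k<\tfrac{3p}4,\quad k>\tfrac{3p}4 .
\end{equation}
The hypergeometric operator $\mathcal L=u(1-u)\partial^2+(1-2u)\partial-\frac3{16}$, $\partial=\frac d{du}$, acts by
\begin{equation}\label{eq:Lcoef}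
\mathcal L\sum_k c_ku^k=\sum_k\Big[(k+1)^2c_{k+1}-(k+\tfrac14)(k+\tfrac34)c_k\Big]u^k ,
\end{equation}
so $\mathcal Lh=0$. For $H$ only the coefficient of $u^{p-1}$ in $\mathcal LH$ can be nonzero; it is a $p$-integral multiple of $a_{p-1}$, and $p-1>\frac{3p}4$. Therefore
\[
\mathcal LH\equiv0\pmod{p^2}.
\]

\begin{lemma}\label{lem:unique}
Let $s\in\{1,2\}$. If $R\in\mathbb Z_p[u]$ has degree at most $p-1$ and $\mathcal LR\equiv0\pmod{p^s}$, then $R\equiv R(0)H\pmod{p^s}$ as polynomials in $u$.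
\end{lemma}
\begin{proof}
By \eqref{eq:Lcoef} the coefficient $c_{k+1}$ of $R$ is determined by $c_k$ modulo $p^s$ for $0\le k\le p-2$, because $(k+1)^2$ is a unit; $H$ satisfies the same recursion.
\end{proof}

\begin{lemma}\label{lem:sym}
There is a sign $\varepsilon=\pm1$ with
\begin{equation}\label{eq:sym}
H(1-u)\equiv\varepsilon H(u),\qquad H(1)\equiv\varepsilon\pmod{p^2}.
\end{equation}
\end{lemma}
\begin{proof}
The operator $\mathcal L$ is invariant under $u\mapsto1-u$, so Lemma~\ref{lem:unique} gives $H(1-u)\equiv H(1)H(u)\pmod{p^2}$. At $u=1$ this reads $1\equiv H(1)^2$, and $p$ is odd.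
\end{proof}

\paragraph{Notation for values at $u_1$.} In identities between polynomials in $u$ (Sections~\ref{sec:Q} and \ref{sec:first}), $H$ is the polynomial. In congruences between numbers, that is, in \eqref{eq:atu2}, \eqref{eq:Lambda} and in Sections~\ref{sec:modp}, \ref{sec:proof} and \ref{sec:more}, $H$ without an argument denotes the number $H(u_1)$, and $\Theta=(\theta H)(u_1)$; the polynomial is then written $H(u)$. Differentiating \eqref{eq:sym} gives $H'(u_2)\equiv-\varepsilon H'(u_1)$, hence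
\begin{equation}\label{eq:atu2}
H(u_2)\equiv\varepsilon H,\qquad(\theta H)(u_2)\equiv-\varepsilon\tfrac{u_2}{u_1}\Theta=\tfrac{\varepsilon}{64}\Theta\pmod{p^2}.
\end{equation}

\section{Removing the denominators $2n-1$}\label{sec:Q}

Since $(2\theta-1)u^n=(2n-1)u^n$, summing $b_nz^n/(2n-1)$ means inverting $2\theta-1$ on $h^2$. Derivatives of $h$ beyond the first can be eliminated with $\mathcal Lh=0$, so it is natural to look for the result among quadratic forms
\[
\mathcal Q[g]=\alpha g^2+\beta gg'+\gamma g'^2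
\]
with polynomial coefficients. We need the identity for arbitrary $g$, with an error term involving $\mathcal Lg$, because $H$ satisfies the equation only modulo $p^2$.

\begin{lemma}\label{lem:Q}
Let $\alpha=-\frac12(1-u)(2-u)$, $\beta=-4u(1-u)^2$, $\gamma=-8u^2(1-u)^2$. For every $g\in\mathbb Q[[u]]$,
\[
(2\theta-1)\mathcal Q[g]=g^2-8u(1-u)\,g\,\mathcal Lg-32u^2(1-u)\,g'\,\mathcal Lg .
\]
\end{lemma}
\begin{proof}
Substituting $ug''=\frac1{1-u}\big(\mathcal Lg+\frac3{16}g-(1-2u)g'\big)$ in $2u\mathcal Q[g]'-\mathcal Q[g]$ one obtains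
\[
(2\theta-1)\mathcal Q[g]=c_0g^2+c_1gg'+c_2g'^2+\tfrac{2\beta}{1-u}g\,\mathcal Lg+\tfrac{4\gamma}{1-u}g'\mathcal Lg,
\]
\begin{align*}
c_2&=2u\gamma'-\tfrac{4\gamma(1-2u)}{1-u}+2u\beta-\gamma,\\
c_1&=4u\alpha+2u\beta'-\tfrac{2\beta(1-2u)}{1-u}+\tfrac{3\gamma}{4(1-u)}-\beta,\\
c_0&=2u\alpha'+\tfrac{3\beta}{8(1-u)}-\alpha .
\end{align*}
If $\gamma=cu^2(1-u)^2$, the first two terms of $c_2$ are $\pm4cu^2(1-u)(1-2u)$ and cancel, so $c_2=0$ forces $\beta=\frac{\gamma}{2u}=\frac c2u(1-u)^2$. Then $\beta'=\frac c2(1-u)(1-3u)$ and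
\[
c_1=4u\alpha+cu(1-u)\Big[(1-3u)-(1-2u)+\tfrac34u-\tfrac12(1-u)\Big]=4u\alpha-cu(1-u)\big(\tfrac12-\tfrac u4\big),
\]
so $c_1=0$ forces $\alpha=\frac c{16}(1-u)(2-u)$. Finally
\[
c_0=\tfrac c{16}\big[(-6u+4u^2)+(3u-3u^2)-(2-3u+u^2)\big]=-\tfrac c8 ,
\]
which is $1$ for $c=-8$. These are the $\alpha,\beta,\gamma$ of the lemma.
\end{proof}

\begin{proposition}\label{prop:trunc}
With $u=64z$ and $H=H(u)$, as polynomials in $z$,
\begin{align}
\sum_{n<p}b_nz^n&\equiv H^2\pmod{p^2},\label{eq:trunc1}\\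
\sum_{n<p}\frac{b_nz^n}{2n-1}&\equiv-(1-u)\Big[\tfrac{2-u}2H^2+4(1-u)H\,\theta H+8(1-u)(\theta H)^2\Big]\pmod{p^2}.\label{eq:trunc2}
\end{align}
\end{proposition}
\begin{proof}
The right side of \eqref{eq:trunc2} is $\mathcal Q[H]$. Since $\mathcal Lh=0$ and $2\theta-1$ is injective on $\mathbb Q[[u]]$, Lemma~\ref{lem:Q} and Proposition~\ref{prop:gen} give $\sum_{n\ge0}\frac{b_nz^n}{2n-1}=\mathcal Q[h]$ exactly. Now $H\equiv h$ and $uH'\equiv uh'$ modulo $u^p$, and $\mathcal Q[g]$ is a polynomial in $u,g,ug'$. So in degrees $<p$ the coefficients of $H^2$ and $\mathcal Q[H]$ are exactly those of $h^2$ and $\mathcal Q[h]$. It remains to see that nothing is left over in degrees $\ge p$.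

By \eqref{eq:val}, $H\equiv H_0+pH_1\pmod{p^2}$ with $\deg H_0\le\lfloor\frac p4\rfloor$ and $\deg H_1\le\lfloor\frac{3p}4\rfloor$. Since $\lfloor\frac p4\rfloor+\lfloor\frac{3p}4\rfloor=p-1$, the polynomial $H^2\equiv H_0^2+2pH_0H_1$ has degree at most $p-1$ modulo $p^2$. This proves \eqref{eq:trunc1}. The operator $\theta$ does not raise degrees, so $H\,\theta H$ and $(\theta H)^2$ also have degree at most $p-1$ modulo $p^2$. In $\mathcal Q[H]$ the forms $H^2$, $H\,\theta H$, $(\theta H)^2$ are multiplied by polynomials of degree $2$; hence $\mathcal Q[H]$ has degree at most $p+1$ modulo $p^2$. For $n\in\{p,p+1\}$, Lemma~\ref{lem:Q} with $\mathcal LH\equiv0$ gives $(2n-1)[u^n]\mathcal Q[H]\equiv[u^n]H^2\equiv0\pmod{p^2}$, and $2n-1\in\{2p-1,2p+1\}$ is a unit.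
\end{proof}

At $u_1$ we have $1-u_1=-\frac1{63}$, $2-u_1=\frac{62}{63}$; at $u_2$ we have $1-u_2=\frac{64}{63}$, $2-u_2=\frac{127}{63}$. With \eqref{eq:atu2} and $63^2=3969$, \eqref{eq:trunc2} becomes
\begin{equation}\label{eq:Lambda}
3969\,\Lambda_1\equiv31H^2-4H\Theta-8\Theta^2,\qquad
3969\,\Lambda_2\equiv-\big(4064H^2+256H\Theta+8\Theta^2\big)\pmod{p^2}.
\end{equation}
So everything reduces to the study of $H^2$, $H\Theta$ and $\Theta^2$ modulo $p^2$.

\section{The sums of $\binom{2k}k^3$}\label{sec:cubes}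

The first source of information is the family $S_j=\sum_{k=0}^{p-1}k^jd_k$ with $d_k=\binom{2k}k^3$. We show that $S_0,S_1$ satisfy a linear relation, that $S_0,S_1,S_2$ determine $C$, and that all three can be expressed modulo $p^2$ by the values at $u_1$ of a hypergeometric polynomial $K$ and of $\theta K$. This polynomial agrees with $H(u)$ modulo $p$.

\begin{proposition}\label{prop:21}
$21S_1+8S_0\equiv8p\pmod{p^2}.$
\end{proposition}
\begin{proof}
We show that for all $n\ge1$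
\begin{equation}\label{eq:21exact}
\sum_{k=0}^{n-1}(21k+8)d_k=4n\binom{2n}n\sigma_n,\qquad\sigma_n=\sum_{k=0}^{n-1}\binom{n+k-1}k^2 .
\end{equation}
Fix $n$ and put $\Phi_k=\binom{n+k-1}k^2$, $\Psi_k=\frac{k^2(2k+3n)}{n^2}\Phi_k$. Since $\Phi_{k+1}=\frac{(n+k)^2}{(k+1)^2}\Phi_k$ and $\binom{n+k}k^2=\frac{(n+k)^2}{n^2}\Phi_k$, the identity
\[
(n+k)^2(2k+2+3n)-k^2(2k+3n)=2(2n+1)(n+k)^2-n^3
\]
says that $\Psi_{k+1}-\Psi_k=2(2n+1)\binom{n+k}k^2-n\Phi_k$. (To verify the identity: the left side is $(n^2+2nk)(2k+3n)+2(n+k)^2=4nk^2+8n^2k+3n^3+2(n+k)^2$, and $4nk^2+8n^2k+3n^3=4n(n+k)^2-n^3$.) Sum over $0\le k\le n-1$, where $\Psi_0=0$ and $\Psi_n=5n\binom{2n-1}n^2=\frac{5n}4\binom{2n}n^2$, and add $2(2n+1)\binom{2n}n^2$: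
\[
2(2n+1)\sigma_{n+1}-n\sigma_n=\binom{2n}n^2\Big(\frac{5n}4+4n+2\Big)=\frac{21n+8}4\binom{2n}n^2 .
\]
Multiplying by $4\binom{2n}n$ and using $2(2n+1)\binom{2n}n=(n+1)\binom{2n+2}{n+1}$ gives
\[
4(n+1)\binom{2n+2}{n+1}\sigma_{n+1}-4n\binom{2n}n\sigma_n=(21n+8)d_n ,
\]
the induction step for \eqref{eq:21exact}; for $n=1$, \eqref{eq:21exact} reads $8=8$. Now let $n=p$. For $1\le k\le p-1$ we have $p\mid\binom{p+k-1}k$, so $\sigma_p\equiv1\pmod{p^2}$, and $\binom{2p}p\equiv2\pmod p$.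
\end{proof}

\begin{proposition}\label{prop:C}
$8C\equiv63S_2+32S_1+16S_0\pmod{p^2}.$
\end{proposition}
\begin{proof}
From $(k+1)^3d_{k+1}=8(2k+1)^3d_k$ and $2k+1=2(k+1)-1$,
\[
(k+1)^2d_{k+1}-k^2d_k=d_k\Big[64(k+1)^2-96(k+1)+48-\frac8{k+1}-k^2\Big]=d_k\Big[63k^2+32k+16-\frac8{k+1}\Big].
\]
Sum over $0\le k<p$; the left side telescopes to $p^2d_p\equiv0$.
\end{proof}

\paragraph{The polynomial $K$.} Let
\begin{equation}\label{eq:K}
K(u)=\sum_j\binom N{2j}\binom{2j}j\Big(\frac u4\Big)^j=\sum_j\frac{(\frac{1-p}4)_j(\frac{3-p}4)_j}{j!^2}u^j .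
\end{equation}
The two forms agree because $\frac{N!}{(N-2j)!}=(-N)_{2j}=4^j(-\frac N2)_j(\frac{1-N}2)_j$. By Laplace's formula the Legendre polynomial $P_N$ is
\begin{equation}\label{eq:PK}
P_N(r)=\sum_j\binom N{2j}\binom{2j}j4^{-j}r^{N-2j}(r^2-1)^j=r^NK(1-r^{-2}).
\end{equation}
The second form in \eqref{eq:K} is ${}_2F_1(\frac{1-p}4,\frac{3-p}4;1;u)$, whose differential equation $\theta^2K=u(\theta+\frac{1-p}4)(\theta+\frac{3-p}4)K$ reads
\begin{equation}\label{eq:Kode}
(1-u)\theta^2K=u\Big[\big(1-\tfrac p2\big)\theta K+\tfrac{(1-p)(3-p)}{16}K\Big].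
\end{equation}

\begin{proposition}\label{prop:leg}
Under $r^2=1-64t$ and $(1-64t)(1-u)=1$,
\begin{equation}\label{eq:leg}
\sum_{k<p}d_kt^k\equiv P_N(r)^2=(1-u)^{-N}K(u)^2\pmod{p^2}
\end{equation}
as polynomials in $t$.
\end{proposition}
\begin{proof}
The quadratic transformation $P_n(r)={}_2F_1(-\frac n2,\frac{n+1}2;1;1-r^2)$ (near $r=1$) and Clausen's formula \eqref{eq:clausen} give the polynomial identity
\[
P_n(r)^2=\sum_k\frac{(-n)_k(n+1)_k}{k!^2}\binom{2k}k4^{-k}(1-r^2)^k .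
\]
For $n=N$ and $k\le N$, $\ (-N)_k(N+1)_k=\prod_{j=1}^k\frac{2j-1-p}2\cdot\frac{2j-1+p}2$, so the first factor in the sum is $\prod_{j=1}^k\frac{(2j-1)^2-p^2}{4j^2}\equiv\binom{2k}k^2/16^k\pmod{p^2}$. For $k>N$ the summand vanishes, while $p^3\mid d_k$ for $N<k<p$. This proves the congruence, since $1-r^2=64t$. The equality is \eqref{eq:PK} with $u=1-r^{-2}$.
\end{proof}

The value $t=1$ corresponds to $u=u_1$. From $u=\frac{-64t}{1-64t}$ we get $t\frac d{dt}=(1-u)\theta$. Apply this operator to \eqref{eq:leg} once and twice, eliminate $\theta^2K$ by \eqref{eq:Kode}, and put $t=1$. With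
\[
w=1-u_1=u_2=-\tfrac1{63}
\]
and $K,\theta K$ taken at $u_1$, the result modulo $p^2$ is
\begin{align}
S_0&\equiv w^{-N}K^2,\qquad S_1\equiv w^{-N}\big[Nu_1K^2+2wK\,\theta K\big],\label{eq:S01}\\
S_2&\equiv Nu_1S_1+w^{-N}w\Big[Nu_1K^2+2(N-1)u_1K\theta K+2w(\theta K)^2\notag\\
&\hspace{35mm}+2u_1\Big(\big(1-\tfrac p2\big)K\theta K+\tfrac{3-4p}{16}K^2\Big)\Big].\label{eq:S2}
\end{align}
For \eqref{eq:S2}: with $V=NuK^2+2(1-u)K\theta K$, applying $(1-u)\theta$ to $(1-u)^{-N}V$ gives $(1-u)^{-N}\big[NuV+(1-u)\theta V\big]$, and $\theta V=NuK^2+2(N-1)uK\theta K+2(1-u)(\theta K)^2+2(1-u)K\theta^2K$.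

Let $\chi=\big(\frac wp\big)=\big(\frac{-7}p\big)=\big(\frac p7\big)$, which is $1$ for split and $-1$ for inert $p$, and let $q=q(w)$. Since $w^{2N}=1+pq$ and $w^N\equiv\chi\pmod p$,
\begin{equation}\label{eq:wN}
w^{-N}\equiv\chi\big(1-\tfrac p2q\big)\pmod{p^2}.
\end{equation}

\section{The argument modulo $p$}\label{sec:modp}

Modulo $p$ everything collapses. By \eqref{eq:K}, $K(u)\equiv H(u)\pmod p$ as polynomials. Also $N\equiv-\frac12$ and $w^{-N}\equiv\chi$, so \eqref{eq:S01} reads $S_0\equiv\chi H^2$, $S_1\equiv-\frac{\chi}{63}(32H^2+2H\Theta)$. Proposition~\ref{prop:21} becomes $-\frac13(32H^2+2H\Theta)+8H^2\equiv0$, that is,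
\begin{equation}\label{eq:modp}
H\Theta\equiv-4H^2\pmod p .
\end{equation}
Hence either $H\equiv0$ or $\Theta\equiv-4H\pmod p$.

Which case occurs is decided by counting points. For $z\in\mathbb Z_{(p)}$ with $z(1-64z)$ a unit, the curve $\mathcal E_z:Y^2=X(X^2+X+16z)$ over $\mathbb F_p$ is nonsingular, because $(16z)^2(1-64z)\neq0$; put $a(z)=p+1-\#\mathcal E_z(\mathbb F_p)$. Then $a(z)\equiv-\sum_{X\in\mathbb F_p}X^N(X^2+X+16z)^N\pmod p$. The exponents of $X$ lie between $N$ and $3N$, and only $X^{p-1}=X^{2N}$ has a nonzero sum over $\mathbb F_p$, namely $-1$. So $a(z)$ is modulo $p$ the coefficient of $X^N$ in $(X^2+X+16z)^N$, and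
\begin{equation}\label{eq:hasse}
a(z)\equiv\sum_j\binom N{2j}\binom{2j}j(16z)^j=K(64z)\equiv H(64z)\pmod p .
\end{equation}
In particular $a(z_2)\equiv\varepsilon H\pmod p$. Proposition~\ref{prop:cm} below states that $a(z_2)=0$ for inert $p$ and $a(z_2)^2=4x^2$ for split $p$; its proof does not use this section.

\emph{Split $p$.} Then $H^2\equiv4x^2\equiv-28y^2\pmod p$, and $H\not\equiv0$ because $x\neq0$ and $x^2<p$. Inserting $\Theta\equiv-4H$ in \eqref{eq:Lambda},
\[
\Lambda_1\equiv\frac{31+16-128}{3969}H^2=-\frac{H^2}{49}\equiv\frac47y^2,\qquad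
\Lambda_2\equiv-\frac{4064-1024+128}{3969}H^2=-\frac{352}{441}H^2\equiv\frac{1408}{63}y^2\pmod p .
\]

\emph{Inert $p$.} Then $H\equiv0\pmod p$, so $\Lambda_1\equiv\Lambda_2\equiv-\frac{8}{3969}\Theta^2$. On the other side $S_0\equiv S_1\equiv0$ and \eqref{eq:S2} leaves $S_2\equiv-2w^2\Theta^2=-\frac2{3969}\Theta^2$, so $\frac{32}{63}C\equiv4S_2\equiv-\frac8{3969}\Theta^2\pmod p$ by Proposition~\ref{prop:C}.

\paragraph{Two primes by hand.} For $p=11=2^2+7\cdot1^2$ we have $a_1=\frac3{16}\equiv5$, $a_2=\frac{105}{1024}\equiv6$, so $H(u)\equiv1+5u+6u^2$, and $u_1\equiv8$. Thus $H\equiv7$, $\Theta\equiv5\cdot8+12\cdot64\equiv5\equiv-4H$, and $H^2\equiv5\equiv4x^2\pmod{11}$. For the inert prime $p=5$, $H(u)\equiv1+3u$ and $u_1\equiv3$, so $H\equiv0$ and $\Theta\equiv9\equiv4\pmod5$. One also sees the symmetry \eqref{eq:sym}: $H(1-u)\equiv H(u)$ modulo $11$, and $H(1-u)\equiv-H(u)$ modulo $5$.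

\paragraph{What is missing modulo $p^2$.} The congruence $K(u)\equiv H(u)$ fails modulo $p^2$: there is a correction $\frac p4F(u)$ with a polynomial $F$. Likewise \eqref{eq:hasse} acquires a correction, which involves another polynomial $E$. The next section shows that $F(u)$ is essentially $E(1-u)$. After this the unknowns are $H,\Theta$ modulo $p^2$ and the values of $E,\theta E$ at $u_2$ modulo $p$, and there are four relations between them: a Wronskian identity, the trace formula, the value of $S_0$ modulo $p^2$, and Proposition~\ref{prop:21}. For split $p$ these suffice to find $H^2,H\Theta,\Theta^2$. For inert $p$ the relation for $S_0$ is empty, because $K^2\equiv0\pmod{p^2}$ anyway. One quantity, $\Theta^2$, stays free, and it is absorbed by $C$.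

\section{First-order deformations of $H$}\label{sec:first}

In this section $H$ is the polynomial $H(u)$. For $0\le k\le p-1$ let
\[
A_k(s)=\frac{(\frac14+s)_k(\frac34+s)_k}{\big((1+s)_k\big)^2},\qquad B_k(s)=\frac{(\frac14+s)_k(\frac34+s)_k}{k!^2},\qquad e_k=A_k'(0),\quad f_k=B_k'(0),
\]
so $A_k(0)=B_k(0)=a_k$, and let $E=\sum_{k<p}e_ku^k$, $F=\sum_{k<p}f_ku^k$. The functions $A_k$ will come from Frobenius, and the $B_k$ come from the Legendre polynomial. Indeed, by \eqref{eq:K} the coefficients of $K$ are $B_j(-\frac p4)$, which is $0$ for $\frac N2<j<p$; since $B_j(s)$ is a polynomial with $p$-integral coefficients,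
\begin{equation}\label{eq:HK}
H\equiv K+\tfrac p4F\pmod{p^2}.
\end{equation}
The $e_k,f_k$ are $p$-integral and $e_0=f_0=0$. For $k>\frac{3p}4$ two numerator factors are divisible by $p$ at $s=0$, so $e_k\equiv f_k\equiv0\pmod p$.

\begin{lemma}\label{lem:LE}
$\mathcal LE\equiv H-2(1-u)H'$ and $\mathcal LF\equiv H+2uH'\pmod p.$
\end{lemma}
\begin{proof}
Differentiate $(k+1+s)^2A_{k+1}=(k+\frac14+s)(k+\frac34+s)A_k$ at $s=0$:
\[
(k+1)^2e_{k+1}-(k+\tfrac14)(k+\tfrac34)e_k=(2k+1)a_k-2(k+1)a_{k+1}.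
\]
By \eqref{eq:Lcoef} this is the claim for $E$ in degrees $k\le p-2$; in degree $p-1$ both sides are $\equiv0$ because $a_{p-1}\equiv e_{p-1}\equiv0$. For $B_k$ the factor $(k+1)^2$ does not depend on $s$ and the last term is absent; degree $p-1$ is treated in the same way.
\end{proof}

The inhomogeneous term for $E$ is such that the Wronskian of $H$ and $E$, suitably completed, has derivative zero.

\begin{lemma}\label{lem:wr}
For $c\in\mathbb F_p$, $c\ne1$: $\ \big(H^2+H\,\theta E-E\,\theta H\big)(c)=1$ in $\mathbb F_p$.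
\end{lemma}
\begin{proof}
In $\mathbb F_p[u]$ let $D=(1-u)H^2+u(1-u)(HE'-H'E)$. Then
\[
D'=-H^2+2(1-u)HH'+H\,\mathcal LE-E\,\mathcal LH=0
\]
by Lemma~\ref{lem:LE} and $\mathcal LH=0$. Modulo $p$ we have $\deg H\le\lfloor\frac p4\rfloor$ and $\deg E\le\lfloor\frac{3p}4\rfloor$, so $\deg D\le1+(p-1)=p$. A polynomial of degree $\le p$ with zero derivative has the form $\delta_0+\delta_1u^p$; here $D(0)=1$ and $D(1)=0$, so $D=1-u^p=(1-u)^p$. Divide by $1-u$ and evaluate at $c$.
\end{proof}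

\begin{lemma}\label{lem:conn}
$F(u)\equiv\varepsilon E(1-u)-6q_2H(u)\pmod p.$
\end{lemma}
\begin{proof}
By Lemma~\ref{lem:LE}, the invariance of $\mathcal L$ and \eqref{eq:sym} with its derivative,
\[
\mathcal L\big(E(1-u)\big)\equiv H(1-u)-2uH'(1-u)\equiv\varepsilon\big(H(u)+2uH'(u)\big)\pmod p .
\]
Hence $\mathcal L(F-\varepsilon E(1-u))\equiv0$, and Lemma~\ref{lem:unique} gives $F\equiv\varepsilon E(1-u)+cH$ with a constant $c$. At $u=1$, since $E(0)=0$ and $H(1)\equiv\varepsilon$, we get $c\equiv\varepsilon F(1)$, and by \eqref{eq:HK} at $u=1$, where $H(1)\equiv\varepsilon\pmod{p^2}$,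
\[
c\equiv\tfrac4p\big(1-\varepsilon K(1)\big)\pmod p .
\]
So we need $K(1)$ modulo $p^2$. By \eqref{eq:PK}, $K(1)$ is the leading coefficient $\binom{2N}N2^{-N}$ of $P_N$. By \eqref{eq:harm}, $\binom{p-1}N\equiv(-1)^N(1-p\mathcal H_N)\equiv(-1)^N(1+2pq_2)\pmod{p^2}$, so
\[
K(1)^2\equiv\frac{1+4pq_2}{2^{p-1}}=\frac{1+4pq_2}{1+pq_2}\equiv1+3pq_2\pmod{p^2}.
\]
Since $\varepsilon K(1)\equiv\varepsilon H(1)\equiv1\pmod p$, it follows that $\varepsilon K(1)\equiv1+\frac32pq_2\pmod{p^2}$, and $c\equiv-6q_2\pmod p$.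
\end{proof}

\section{A trace formula modulo $p^2$}\label{sec:trace}

The refinement of \eqref{eq:hasse} is the following.

\begin{proposition}\label{prop:trace}
Let $z\in\mathbb Z_{(p)}$ with $z(1-64z)$ a unit, and $u=64z$. Then
\begin{equation}\label{eq:trace}
a(z)\equiv(1+p)\Big[H(u)+p\,\big(q(u)-6q_2\big)\,\theta H(u)+p\,\theta E(u)\Big]\pmod{p^2}.
\end{equation}
\end{proposition}

The idea is to expand the character sum for $a(z)$, as a function of $z\in\mathbb F_p^\times$, in multiplicative characters. The coefficients are products of Gauss sums, hence of values of the $p$-adic gamma function. The functional equation of that function turns the $m$th coefficient into the quotient of Pochhammer symbols defining $a_m$, except that all four parameters $\frac14,\frac34,1,1$ are displaced by the same amount, about $pm$. This displacement is what $A_m(s)$ records.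

\paragraph{Facts on $\Gamma_p$.} The function $\Gamma_p:\mathbb Z_p\to\mathbb Z_p^\times$ is the continuous function with $\Gamma_p(n)=(-1)^n\prod_{0<i<n,\,p\nmid i}i$ for integers $n\ge1$. We use:
\begin{enumerate}
\item[(i)] $\Gamma_p(x+1)=-x\Gamma_p(x)$ if $x$ is a unit, $\Gamma_p(x+1)=-\Gamma_p(x)$ if $p\mid x$, and $\Gamma_p(0)=1$. Hence $\Gamma_p(-m)=1/m!$ for $0\le m<p$.
\item[(ii)] $\Gamma_p$ modulo $p^k$ depends only on the argument modulo $p^k$: for positive $n$, $\Gamma_p(n+p^k)/\Gamma_p(n)$ is $(-1)^{p^k}=-1$ times an integer congruent modulo $p^k$ to the product of all units modulo $p^k$, which is $-1$; the general case follows by continuity.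
\item[(iii)] (Gross--Koblitz.) Let $\pi_0^{p-1}=-p$, let $\zeta$ be the primitive $p$-th root of unity with $\zeta\equiv1+\pi_0\pmod{\pi_0^2}$, let $\omega$ be the Teichm\"uller character and $\mathfrak g(\psi)=\sum_{x\in\mathbb F_p^\times}\psi(x)\zeta^x$. Then $\mathfrak g(\omega^{-j})=-\pi_0^j\,\Gamma_p\big(\frac j{p-1}\big)$ for $0\le j\le p-2$.
\end{enumerate}

\begin{proof}[Proof of Proposition~\ref{prop:trace}]
\emph{Fourier expansion.} Let $\phi=\omega^{-N}$ be the quadratic character and $b=16z$. For $X\ne0$, $X(X^2+X+b)=X^2(1+X+b/X)$, so $a(z)=-\sum_{X\ne0}\phi(1+X+b/X)$. The right side is defined for every $b\in\mathbb F_p^\times$, and we expand this function in the characters of $\mathbb F_p^\times$. With $Y=b/X$,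
\[
a(z)=\sum_{m=0}^{p-2}\frac{J_m}{1-p}\,\omega(b)^m,\qquad J_m=\sum_{X,Y\in\mathbb F_p^\times}\phi(1+X+Y)\,\omega^{-m}(X)\,\omega^{-m}(Y)\in\mathbb Z_p.
\]
Inserting $\mathfrak g(\phi)\phi(v)=\sum_{s\ne0}\phi(s)\zeta^{sv}$ and summing over $X$ and $Y$ first,
\[
J_m=\mathfrak g(\omega^{-m})^2\,\mathfrak g(\phi\,\omega^{2m})/\mathfrak g(\phi).
\]
Put $\nu=\frac m{1-p}$ and $\delta=\nu-m=p\nu\equiv pm\pmod{p^2}$. We claim that for $0\le m\le p-2$
\begin{equation}\label{eq:J}
J_m\equiv4^m(1-4pmq_2)(a_m+pme_m)\pmod{p^2}.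
\end{equation}
The power of $\pi_0$ in $J_m$ depends on the range of $m$, so there are three cases. We shall use that
\begin{equation}\label{eq:prod}
\prod_{j<2m}\big(\tfrac12+j+2s\big)=4^m\big(\tfrac14+s\big)_m\big(\tfrac34+s\big)_m .
\end{equation}

\emph{Case 1: $2m\le N$.} Then $\phi\omega^{2m}=\omega^{-(N-2m)}$, the powers of $\pi_0$ cancel, and
\[
J_m=\Gamma_p(-\nu)^2\,\Gamma_p(\tfrac12+2\nu)/\Gamma_p(\tfrac12).
\]
By (i), $\Gamma_p(-\nu)=\Gamma_p(-\delta-m)=\Gamma_p(-\delta)/(1+\delta)_m$. Also by (i) and \eqref{eq:prod}, $\Gamma_p(\frac12+2\nu)=\Gamma_p(\frac12+2\delta)\,4^m(\frac14+\delta)_m(\frac34+\delta)_m$; the factors $\frac12+j+2\delta$ with $j<2m\le N$ are units, since $2j+1\le p-2$. Therefore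
\[
J_m=4^mA_m(\delta)\cdot\Gamma_p(-\delta)^2\cdot\frac{\Gamma_p(\frac12+2\delta)}{\Gamma_p(\frac12)},\qquad A_m(\delta)\equiv a_m+pme_m\pmod{p^2}.
\]
Let $W=-(p-1)!$. By Wilson's theorem $W\equiv1\pmod p$, so $W^p\equiv1\pmod{p^2}$. Each block $\prod_{i=1}^{p-1}(pj+i)$ is $\equiv(p-1)!(1+pj\mathcal H_{p-1})\equiv(p-1)!\pmod{p^2}$, so $\Gamma_p(pk)\equiv W^k$ for $k\ge1$. By (ii), $\Gamma_p(-\delta)\equiv\Gamma_p(p(p-m))\equiv W^{p-m}\equiv W^{-m}$.

For the last quotient let $n_0=\frac{p^2+1}2=pN+N+1$, so $n_0\equiv\frac12\pmod{p^2}$. By (ii) the quotient is $\equiv\Gamma_p(n_0+2pm)/\Gamma_p(n_0)$, which is $(-1)^{2pm}=1$ times the product of the units in $2m$ consecutive blocks of $p$ integers starting at $n_0$. The units of the block with index $j$, $0\le j<2m$, are $p(N+j)+i$ for $N<i<p$ and $p(N+j+1)+i$ for $1\le i\le N$; by \eqref{eq:harm} their product is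
\[
\equiv(p-1)!\,\big(1+p(N+j)\mathcal H_{p-1}+p\mathcal H_N\big)\equiv(p-1)!\,(1-2pq_2)\pmod{p^2}.
\]
So the quotient is $\equiv W^{2m}(1-4pmq_2)$, and \eqref{eq:J} follows.

\emph{Case 2: $N<2m\le3N$.} Then $\phi\omega^{2m}=\omega^{-(3N-2m)}$ with $0\le3N-2m\le p-2$, the total power of $\pi_0$ is $\pi_0^{p-1}=-p$, and
\[
J_m=-p\,\Gamma_p(-\nu)^2\,\Gamma_p(\tfrac32+2\nu)/\Gamma_p(\tfrac12).
\]
Now the gamma values are needed only modulo $p$, where $\nu\equiv m$. First, $\Gamma_p(-\nu)\equiv1/m!$. Passing from $\frac12$ to $\frac32+2m$ takes $2m+1$ steps over the numbers $\frac12+j$, $0\le j\le2m$. As $2j+1\le4m+1\le3p-2$, the only non-unit among them is $\frac p2$, at $j=N\le2m-1$. So by (i) and \eqref{eq:prod} with $s=0$,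
\[
\frac{\Gamma_p(\frac32+2m)}{\Gamma_p(\frac12)}=-\big(\tfrac12+2m\big)\cdot\frac2p\prod_{j<2m}\big(\tfrac12+j\big)=-\frac{(1+4m)\,4^m\,m!^2\,a_m}p ,
\]
and $J_m\equiv(1+4m)4^ma_m\pmod{p^2}$. To compare with \eqref{eq:J}: $4m$ is even and $p-1<4m\le3p-3$, so $\frac p4<m<\frac{3p}4$ and the numerator of $A_m(s)$ contains exactly one factor that is a non-unit at $s=0$, namely $\frac p4+s$. Hence
\begin{equation}\label{eq:em}
e_m\equiv\frac{4a_m}p\pmod p,\qquad a_m+pme_m\equiv(1+4m)a_m\pmod{p^2},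
\end{equation}
and as $p\mid a_m$ the factor $1-4pmq_2$ is immaterial.

\emph{Case 3: $2m>3N$.} Then $\phi\omega^{2m}=\omega^{-(5N-2m)}$ with $0<5N-2m\le p-2$, and $J_m$ is $\pi_0^{2(p-1)}=p^2$ times a unit. We must see that $a_m+pme_m\equiv0\pmod{p^2}$. If $m>\frac{3p}4$, then $p^2\mid a_m$ and $p\mid e_m$. Otherwise $3p-3<4m<3p$, and parity leaves only $4m=3p-1$. Then $\frac p4<m<\frac{3p}4$, so \eqref{eq:em} holds as in Case 2, and $(1+4m)a_m=3pa_m\equiv0\pmod{p^2}$.

\emph{Summation.} Since $b\equiv\omega(b)\pmod p$, $\omega(b)=\omega(b)^p\equiv b^p=(16z)^p\pmod{p^2}$. Also $16^{p-1}\equiv1+4pq_2$, so $1-4pmq_2\equiv16^{-(p-1)m}$ and $4^m(1-4pmq_2)\,\omega(b)^m\equiv(64z^p)^m\pmod{p^2}$. Thus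
\[
a(z)\equiv(1+p)\sum_{m=0}^{p-1}(a_m+pme_m)(64z^p)^m\pmod{p^2};
\]
the term $m=p-1$ may be added because $p^2\mid a_{p-1}$ and $p\mid e_{p-1}$. Finally $64z^p=u\,(u/64)^{p-1}\equiv u\big(1+p(q(u)-6q_2)\big)\pmod{p^2}$, and Taylor expansion gives \eqref{eq:trace}.
\end{proof}

\section{Complex multiplication}\label{sec:cm}

\begin{proposition}\label{prop:cm}
If $p$ is inert, then $a(z_1)=a(z_2)=0$. If $p=x^2+7y^2$ is split, then
\begin{equation}\label{eq:cm}
a(z_2)^2=4x^2\qquad\text{and}\qquad S_0\equiv T:=4x^2-2p\pmod{p^2}.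
\end{equation}
\end{proposition}

The proof occupies this section. The statements on $a(z_i)$ follow from the theory of complex multiplication. For $S_0$ modulo $p^2$ we lift Frobenius to an endomorphism of a suitable model, show with the help of the 2-torsion that the lift has a very special form, and compare logarithms.

\subsection{The curves}
The curve $Y^2=X(X^2+aX+b)$ has $j=\frac{256(a^2-3b)^3}{b^2(a^2-4b)}$. For $\mathcal E_{z_1}$, regarded over $\mathbb Q$, we have $a=1$, $b=\frac{16}{63}$, $a^2-3b=\frac5{21}$, $a^2-4b=-\frac1{63}$, so $j=-3375$, and the equation has good reduction at $p$. We use the classical fact that in characteristic $0$ an elliptic curve with $j=-3375$ has geometric endomorphism ring $\mathcal O=\mathbb Z[\frac{1+\sqrt{-7}}2]$.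

The standard 2-isogeny $Y^2=X(X^2+aX+b)\to Y^2=X(X^2-2aX+a^2-4b)$ connects $\mathcal E_{z_1}$ over $\mathbb F_p$ with $Y^2=X(X^2-2X-\frac1{63})$. Replacing $X$ by $-2X$, this is $Y^2=-8X(X^2+X-\frac1{252})$, and $\frac1{252}=-16z_2$. So it is $\mathcal E_{z_2}$ or its quadratic twist, and
\begin{equation}\label{eq:pm}
a(z_2)=\pm a(z_1).
\end{equation}

\emph{Inert $p$.} Here $p$ is inert in $\mathbb Q(\sqrt{-7})$, so by Deuring's criterion the reduction of $\mathcal E_{z_1}$ is supersingular and $p\mid a(z_1)$. Hasse's bound $|a(z_1)|\le2\sqrt p$ and $2\sqrt p<p$, valid as $p\ge5$, give $a(z_1)=0$, and \eqref{eq:pm} gives $a(z_2)=0$. \smallskip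

For the rest of this section $p$ is split; then $p\ge11$.

\subsection{A model adapted to Legendre polynomials}
By Proposition~\ref{prop:leg} at $t=1$, $S_0\equiv P_N(\rho)^2\pmod{p^2}$ for $\rho^2=-63$. The generating function $(1-2\rho s^2+s^4)^{-1/2}=\sum_mP_m(\rho)s^{2m}$ suggests the curve on which $(1-2\rho s^2+s^4)^{-1/2}ds$ is the invariant differential. Fix $\sqrt{-7}\in\mathbb Z_p$, let $\rho=3\sqrt{-7}$, and let $\mathcal C$ be the projective curve
\[
\mathcal C:\ v^2=1-2\rho s^2+s^4,\qquad O=(s,v)=(0,1),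
\]
with second chart $s'=1/s$, $v'=v/s^2$, $v'^2=1-2\rho s'^2+s'^4$. It is smooth over $\mathbb Z_p$. Indeed, let a point of the first chart lie on either fiber. If $v\neq0$ there, the partial derivative $2v$ does not vanish. If $v=0$, then $s\ne0$, and the derivative $4s(s^2-\rho)$ of the right side could vanish only if $s^2=\rho$, where the right side is $1-\rho^2=64\neq0$. The second chart has the same equation. So $\mathcal C$ is an elliptic curve over $\mathbb Z_p$ with origin $O$. Since $2v$ is a unit along the zero section, $s$ is a parameter there: the completion of $\mathcal C$ along $O$ is $\operatorname{Spf}\mathbb Z_p[[s]]$.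

With $X=v+s^2$ the equation becomes $X^2-1=2s^2(X-\rho)$, and $Y=2s(X-\rho)$ satisfies $Y^2=2(X^2-1)(X-\rho)$. The Legendre parameter is $\lambda=\frac{1+\rho}2$ with $\lambda(1-\lambda)=\frac{1-\rho^2}4=16$, so $j=\frac{256(1-16)^3}{16^2}=-3375$. Hence $\mathcal C$ also has complex multiplication by $\mathcal O$.

\subsection{The lift of Frobenius}
Let $\Omega=ds/v$. The action on $\Omega$ embeds the geometric endomorphism ring of $\mathcal C$ in $\overline{\mathbb Q}_p$, with image the subring $\mathbb Z[\frac{1+\sqrt{-7}}2]$ of $\mathbb Z_p$. We identify $\mathcal O$ with this image and write $[\alpha]$ for the endomorphism with $[\alpha]^*\Omega=\alpha\Omega$. A Galois conjugate of $[\alpha]$ over $\mathbb Q_p$ acts on $\Omega$ by the conjugate of $\alpha\in\mathbb Z_p$, that is, by $\alpha$; so $[\alpha]$ is defined over $\mathbb Q_p$. It extends to $\mathcal C$ over $\mathbb Z_p$, which is the N\'eron model of its generic fiber. In particular $[\alpha]^*s\in s\mathbb Z_p[[s]]$.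

Let $\pi=x+y\sqrt{-7}$ and $\bar\pi=x-y\sqrt{-7}$. As $\pi\bar\pi=p$, exactly one of the two lies in $p\mathbb Z_p$ and the other is a unit; choose the sign of $y$ so that $\pi\in p\mathbb Z_p$ and $\bar\pi\in\mathbb Z_p^\times$. Let $\alpha=\pm\pi$. The reduction of $[\alpha]$ has degree $p$ and acts as $0$ on the invariant differential, so it is inseparable, hence an automorphism of the elliptic curve $\bar{\mathcal C}$ composed with the $p$-Frobenius $\mathrm{Fr}$. The automorphisms are $\pm1$, since $j=-15^3$ and $j-1728=-3^6\cdot7$ are nonzero modulo $p$. Choose the sign of $\alpha$ so that $[\alpha]$ reduces to $\mathrm{Fr}$. Reduction respects dual isogenies, so the trace of $\mathrm{Fr}$ on $\bar{\mathcal C}$ is $\alpha+\bar\alpha=\pm2x$. The reduction of $\mathcal E_{z_1}$ has the same $j$-invariant, different from $0$ and $1728$, so it is $\bar{\mathcal C}$ or its quadratic twist. Therefore $a(z_1)^2=4x^2$, and the first half of \eqref{eq:cm}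 follows from \eqref{eq:pm}.

\subsection{The symmetry of the lift}
Knowing only that $[\alpha]^*s\equiv s^p\pmod p$ one would obtain $P_N(\rho)$ modulo $p$. The second factor of $p$ comes from the 2-torsion.

An automorphism of the genus one curve $\mathcal C$ in characteristic $0$ that preserves $\Omega$ is a translation, and one that sends $\Omega$ to $-\Omega$ has the form $P\mapsto Q-P$. Thus:
\begin{itemize}
\item $\iota:(s,v)\mapsto(s,-v)$ sends $\Omega$ to $-\Omega$ and $O$ to $\tau=(0,-1)$, so $\iota(P)=\tau-P$.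
\item $(s,v)\mapsto(-s,-v)$ preserves $\Omega$ and sends $O$ to $\tau$, so it is translation by $\tau$; as it is an involution, $2\tau=0$.
\item $\kappa:(s,v)\mapsto(1/s,-v/s^2)$ preserves $\Omega$ and is an involution, so it is translation by a 2-torsion point $\tau'$.
\end{itemize}
Since $p$ is odd, $x+y$ is odd; and $\sqrt{-7}\equiv1\pmod{2\mathcal O}$. So $\alpha\equiv1\pmod{2\mathcal O}$, and $[\alpha]$ fixes the 2-torsion points. Hence $[\alpha]$ commutes with $\iota$ and $\kappa$. The function $s\circ[\alpha]$ is then $\iota$-invariant, so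
\[
s\circ[\alpha]=R(s),\qquad R\in\mathbb Q_p(s)\text{ of degree }p,\qquad R(1/s)=1/R(s),
\]
the last because $s\circ\kappa=1/s$. The expansion of $R$ at $0$ is $[\alpha]^*s$, so $R\in\mathbb Z_p[[s]]$, $R(0)=0$ and, since $[\alpha]$ reduces to $\mathrm{Fr}$, $R\equiv s^p\pmod p$.

\begin{lemma}\label{lem:R}
The coefficients of $R$ in degrees $<p$ are divisible by $p$, and $[s^p]R\equiv1\pmod{p^2}$.
\end{lemma}
\begin{proof}
The first statement is contained in $R\equiv s^p\pmod p$. Write $R=R_0/R_1$ with $R_0,R_1\in\mathbb Z_p[s]$ of degree $\le p$, coprime in $\mathbb Q_p[s]$ and not both divisible by $p$. Reducing $R_0=R\,R_1$ gives $\bar R_0=s^p\bar R_1$. Hence $\bar R_1\ne0$, and as $\deg\bar R_0\le p$, $\bar R_1$ is a nonzero constant. Normalize $R_1(0)=1$. Then $R_1\equiv1$, $R_0\equiv s^p\pmod p$ and $\deg R_0=p$.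

The polynomials $R_0^*=s^pR_0(1/s)$ and $R_1^*=s^pR_1(1/s)$ are coprime: $R_0^*(0)\ne0$, and a common root $s_0\neq0$ would make $1/s_0$ a common root of $R_0,R_1$. So $R(1/s)=1/R(s)$, that is $R_0^*/R_1^*=R_1/R_0$, gives $R_1=cR_0^*$ and $R_0=cR_1^*$ with a constant $c$. The second equation shows that the leading coefficient of $R_0$ is $cR_1(0)=c$; the first then gives $1=R_1(0)=c\cdot c$. As $R_0\equiv s^p\pmod p$, $c=1$. Since also $R_0(0)=0$,
\[
R_0=s^p+\sum_{0<i<p}n_is^i,\quad p\mid n_i,\qquad R_1^{-1}\in1+ps\,\mathbb Z_p[[s]],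
\]
and $[s^p](R_0R_1^{-1})=1+\sum_{0<i<p}n_i[s^{p-i}]R_1^{-1}\equiv1\pmod{p^2}$.
\end{proof}

\subsection{Comparison of logarithms}
Let $\ell(s)=\int_O\Omega=\sum_{m\ge0}P_m(\rho)\frac{s^{2m+1}}{2m+1}$, where $P_m(\rho)\in\mathbb Z_p$. Since $[\alpha]^*\Omega=\alpha\Omega$,
\[
\ell(R(s))=\alpha\,\ell(s).
\]
Compare the coefficients of $s^p$, where $p=2N+1$. On the right it is $\alpha P_N(\rho)/p$. On the left, the linear term of $\ell$ contributes $[s^p]R\equiv1\pmod{p^2}$. For odd $j$ with $3\le j\le p$, $[s^p]R^j\in p^j\mathbb Z_p$, because in a product of $j\ge2$ terms of positive degree and total degree $p$ every term has degree $<p$; after division by $j$ the contribution is $\equiv0\pmod{p^2}$. For $j>p$ there is no contribution, as $R(0)=0$. Hence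
\[
\frac{\alpha}pP_N(\rho)\equiv1\pmod{p^2},\qquad\text{i.e.}\qquad P_N(\rho)\equiv\pm\bar\pi\pmod{p^2},
\]
since $\alpha/p=\pm1/\bar\pi$. As $\pi^2\equiv0\pmod{p^2}$,
\[
S_0\equiv P_N(\rho)^2\equiv\pi^2+\bar\pi^2=(2x)^2-2p=T\pmod{p^2}.
\]
This completes the proof of Proposition~\ref{prop:cm}. \qed

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

Put $\xi=\varepsilon E(u_2)$ and $\eta=\varepsilon(\theta E)(u_2)$ modulo $p$; $F,\theta F,K,\theta K$ are taken at $u_1$. Recall $w=u_2$ and $q=q(w)$. We collect the relations found so far: Lemma~\ref{lem:conn} and its derivative at $u_1$ (with $u_1/u_2=-64$), Lemma~\ref{lem:wr} at $u_2$ (note that $1-u_2=u_1$ is a unit), Proposition~\ref{prop:trace} at $z_2$, and \eqref{eq:HK} at $u_1$. With \eqref{eq:atu2} they read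
\begin{gather}
F\equiv\xi-6q_2H,\qquad\theta F\equiv64\eta-6q_2\Theta\pmod p,\label{eq:r1}\\
H^2+H\eta-\tfrac1{64}\xi\Theta\equiv1\pmod p,\label{eq:r2}\\
\varepsilon a(z_2)\equiv(1+p)\Big[H+\tfrac p{64}(q-6q_2)\Theta+p\,\eta\Big]\pmod{p^2},\label{eq:r3}\\
K\equiv H-\tfrac p4F,\qquad\theta K\equiv\Theta-\tfrac p4\theta F\pmod{p^2}.\label{eq:r4}
\end{gather}

\subsection{Inert primes}
Here $a(z_2)=0$, $H\equiv0\pmod p$ and $\chi=-1$. By \eqref{eq:r2}, $\xi\Theta\equiv-64$, hence $F\Theta\equiv-64\pmod p$. By \eqref{eq:r3}, $\eta\equiv-\frac Hp-\frac{(q-6q_2)\Theta}{64}$, hence $\theta F\equiv-64\frac Hp-q\Theta\pmod p$. Since also $K\equiv0\pmod p$, \eqref{eq:r4} gives modulo $p^2$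
\[
K\theta K\equiv K\Theta\equiv H\Theta+16p,\qquad\theta K\equiv\Theta+16H+\tfrac p4q\Theta,\qquad(\theta K)^2\equiv\Theta^2+32H\Theta+\tfrac p2q\Theta^2 .
\]
As $K^2\equiv0\pmod{p^2}$ and $K\theta K\equiv0\pmod p$, \eqref{eq:S01} gives $S_0\equiv0$ and $S_1\equiv-2wK\theta K=\frac2{63}K\theta K$, while Proposition~\ref{prop:21} gives $S_1\equiv\frac{8p}{21}$. So $K\theta K\equiv12p$, and
\begin{equation}\label{eq:inert}
H^2\equiv0,\qquad H\Theta\equiv-4p,\qquad S_1\equiv\tfrac{8p}{21}\pmod{p^2}.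
\end{equation}

It remains to compare $\Theta^2$ with $C$. In \eqref{eq:S2} the $K^2$ terms vanish. Since $K\theta K\equiv0\pmod p$, its coefficients matter only modulo $p$, and there they add up to $2N+2(N-1)+2=4N$ times $u_1w$:
\[
S_2\equiv w^{-N}\big\{4Nu_1w\,K\theta K+2w^2(\theta K)^2\big\}.
\]
Here $4N\equiv-2\pmod p$, $u_1w=-\frac{64}{3969}$, $w^2=\frac1{3969}$ and $w^{-N}\equiv-(1-\frac p2q)$. The terms in $q$ cancel, because $-(1-\frac p2q)(2\Theta^2+pq\Theta^2)\equiv-2\Theta^2$, and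
\[
3969\,S_2\equiv-\big\{128\cdot12p+2\Theta^2+64H\Theta\big\}\equiv-\big(2\Theta^2+1280p\big)\pmod{p^2}.
\]
By Proposition~\ref{prop:C},
\[
\frac{32}{63}C\equiv4S_2+\frac{128}{63}S_1\equiv\frac{-8\Theta^2-5120p+3072p}{3969}=\frac{-8\Theta^2-2048p}{3969}\pmod{p^2}.
\]
Finally \eqref{eq:Lambda} and \eqref{eq:inert} give
\[
\Lambda_1\equiv\frac{16p-8\Theta^2}{3969}\equiv\frac{32}{63}C+\frac{2064}{3969}p=\frac{32}{63}C+\frac{688}{1323}p,
\]
\[
\Lambda_2\equiv\frac{1024p-8\Theta^2}{3969}\equiv\frac{32}{63}C+\frac{3072}{3969}p=\frac{32}{63}C+\frac{1024}{1323}p\pmod{p^2}.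
\]

\subsection{Split primes}
Here $\chi=1$, $a(z_2)^2=4x^2$, and $S_0\equiv w^{-N}K^2\equiv T$. From Section~\ref{sec:modp}, $H^2\equiv T\equiv4x^2\not\equiv0$ and $\Theta\equiv-4H\pmod p$. Proposition~\ref{prop:21} gives
\begin{equation}\label{eq:S1split}
S_1\equiv\tfrac{8(p-T)}{21}\pmod{p^2}.
\end{equation}
With $M:=w^{-N}K\theta K$, \eqref{eq:S01} reads $S_1\equiv\frac{32}{63}(p-1)T-\frac2{63}M$, so
\begin{equation}\label{eq:M}
M\equiv-4T-12p+16pT\pmod{p^2}.
\end{equation}

\emph{Step 1: $H^2\equiv T\pmod{p^2}$.} Both $S_0$ and the trace formula express $H^2$ with an unknown first-order error. The two errors are different multiples of one quantity. Let $\mu=\xi/H$ modulo $p$ and $\varrho=q-6q_2+\mu$. Dividing \eqref{eq:r2} by $H^2$ gives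
\begin{equation}\label{eq:eta}
\frac\eta H\equiv\frac1T-1-\frac\mu{16}\pmod p ,
\end{equation}
and \eqref{eq:r3} becomes $\varepsilon a(z_2)\equiv H\big[1-\frac p{16}\varrho+\frac pT\big]$. Squaring, with $a(z_2)^2=4x^2=T+2p$ and $H^2\cdot\frac{2p}T\equiv2p$,
\[
H^2\big(1-\tfrac p8\varrho\big)\equiv T\pmod{p^2}.
\]
On the other hand, $K\equiv H\big(1-\frac p4(\mu-6q_2)\big)$ by \eqref{eq:r1} and \eqref{eq:r4}, so
\[
T\equiv w^{-N}K^2\equiv\big(1-\tfrac p2q\big)H^2\big(1-\tfrac p2(\mu-6q_2)\big)\equiv H^2\big(1-\tfrac p2\varrho\big)\pmod{p^2}.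
\]
Subtracting, $\frac38p\varrho H^2\equiv0\pmod{p^2}$. As $p\neq3$ and $H$ is a unit, $\varrho\equiv0\pmod p$. Hence
\[
H^2\equiv T\pmod{p^2},\qquad\mu-6q_2\equiv-q\pmod p .
\]

\emph{Step 2: $H\Theta$ and $\Theta^2$.} By \eqref{eq:r1}, \eqref{eq:eta} and $\Theta\equiv-4H$, modulo $p$
\[
F\equiv-qH,\qquad\theta F\equiv H\Big[\frac{64}T-64-4(\mu-6q_2)\Big]\equiv H\Big[\frac{64}T-64+4q\Big].
\]
Hence
\[
K\theta K\equiv H\Theta-\tfrac p4\big(F\Theta+H\theta F\big)\equiv H\Theta-\tfrac p4\big(8qT+64-64T\big)\pmod{p^2}.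
\]
Multiplying by $w^{-N}\equiv1-\frac p2q$ and using $H\Theta\equiv-4T\pmod p$, the terms in $q$ cancel and $M\equiv H\Theta-16p+16pT$. Comparison with \eqref{eq:M} yields
\begin{equation}\label{eq:split}
H^2\equiv T,\qquad H\Theta\equiv-4T+4p,\qquad\Theta^2\equiv\frac{(H\Theta)^2}{H^2}\equiv16T-32p\pmod{p^2}.
\end{equation}

\emph{Step 3.} Since $T=4x^2-2p=2p-28y^2$, \eqref{eq:Lambda} gives modulo $p^2$
\[
\Lambda_1\equiv\frac{31T-4(-4T+4p)-8(16T-32p)}{3969}=\frac{-81T+240p}{3969}=\frac{2268y^2+78p}{3969}=\frac47y^2+\frac{26}{1323}p,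
\]
\[
\Lambda_2\equiv-\frac{3168T+768p}{3969}=\frac{88704y^2-7104p}{3969}=\frac{1408}{63}y^2-\frac{2368}{1323}p .
\]
This completes the proof of Theorem~\ref{thm:main}. \qed

\section{Proof of Theorem \ref{thm:more}, and the modulus}\label{sec:more}

By \eqref{eq:trunc1} and its image under $z\frac d{dz}=\theta$, $\sum_{n<p}b_nz^n\equiv H(u)^2$ and $\sum_{n<p}nb_nz^n\equiv2H(u)\,\theta H(u)\pmod{p^2}$. At $u_1$ these are $H^2$ and $2H\Theta$; at $u_2$ they are $H^2$ and $\frac{2}{64}H\Theta$ by \eqref{eq:atu2}. The first display of the theorem is therefore contained in \eqref{eq:inert} and \eqref{eq:split}, and the second asserts that $2H\Theta+8H^2\equiv8p\chi$ and $\frac14H\Theta+H^2\equiv p\chi$, which also follows from \eqref{eq:inert} and \eqref{eq:split}.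

For inert $p$, Theorem~\ref{thm:main} gives $\Lambda_2-\Lambda_1\equiv\frac{336}{1323}p=\frac{16}{63}p$. By \eqref{eq:r2} with $H\equiv0$, $\Theta$ is a unit, and $\Lambda_1\equiv\Lambda_2\equiv\frac{32}{63}C\equiv-\frac8{3969}\Theta^2\pmod p$ by Section~\ref{sec:modp}; so all three are units.

For split $p$ we evaluate \eqref{eq:S2}. With $w^{-N}K^2\equiv T$, hence $w^{-N}(\theta K)^2\equiv M^2/T$, and with $3969\,wu_1=-64$ and $3969\,w^2=1$,
\[
3969\,S_2\equiv3969\,Nu_1S_1+\big[32T-32pT+192M-64pM\big]+\frac{2M^2}T-128\Big[\big(1-\tfrac p2\big)M+\tfrac{3-4p}{16}T\Big].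
\]
Inserting \eqref{eq:S1split} and \eqref{eq:M}, the four summands are modulo $p^2$
\[
\begin{array}{rrr}
768T&-768p&-768pT,\\
-736T&-2304p&+3296pT,\\
32T&+192p&-256pT,\\
488T&+1536p&-2272pT.
\end{array}
\]
Their sum is $552T-1344p$, so $S_2\equiv\frac{184T-448p}{1323}$. Proposition~\ref{prop:C} then gives
\[
8C\equiv\frac{(184T-448p)+(256p-256T)+336T}{21}=\frac{264T-192p}{21},
\]
that is $C\equiv\frac{11T-8p}7=2p-44y^2\pmod{p^2}$. \qed

\begin{remark}
The modulus $p^2$ in Theorem~\ref{thm:main} cannot be raised to $p^3$ in general. Take the inert prime $p=5$ and the second sum. With $b_0,\dots,b_4=1,24,984,47040,2421720$ the five terms of $\Lambda_2$ are congruent to $-1,93,97,19,85$ modulo $125$, so $\Lambda_2\equiv43\pmod{125}$. Further $C=1+4+72+2000+68600\equiv52$, $\frac{32}{63}\equiv64$ and $\frac{1024}{1323}\cdot5\equiv65\pmod{125}$, so the right-hand side is $64\cdot52+65\equiv18\pmod{125}$. The two sides agree modulo $25$, as they must, but not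 modulo $125$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{CCF} \emph{Congruences For Certain Families}, \url{http://PacRobotics.com/__local/7/4E/AD/42DF4CEAF7EF62A2E9DB48B7E21_2DA03280_420F7.pdf}.
\end{thebibliography}

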